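# Coboundary expansion of a join, and a slowly varying map from an expander into its own cohomology

## 1. A graph on the vertex set $V(G)\times H^1(G)$

Start with a connected bipartite graph $G$ with sides $P,Q$ and edge set $E$. For a set $S$ of vertices let $\delta S\subset E$ be the set of edges with exactly one end in $S$. The sets $\delta S$ are the cuts of $G$, and they form a subspace $B\subset\mathbb F_2^E$. Put
$$H=\mathbb F_2^E/B,\qquad |h|=\min_{y\in h}\frac{|y|}{|E|}\quad(h\in H).$$
So $H$ is the first cohomology of $G$ over $\mathbb F_2$, and $|h|$ is the smallest proportion of edges in a representative of $h$.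

Now choose edge sets $y_1,\dots,y_m\subset E$ whose classes in $H$ are distinct, and build a new graph $X$. Its vertex set is $V(G)\times H$. For every edge $vw$ of $G$ with $v\in P$, $w\in Q$, every $h\in H$ and every $i\in\{1,\dots,m\}$, join
$$(v,h)\quad\text{to}\quad (w,h+[y_i]). \tag{1}$$
There is a projection $\pi:X\to G$, and there is the tautological labeling $(v,h)\mapsto h$ of the vertices of $X$ by elements of $H$.

**Toy example.** Let $G$ be the 4-cycle. Its cuts are exactly the edge sets of even size, so $H=\mathbb F_2$, and the nonzero class, represented by a single edge $e$, has norm $\frac14$. With the single set $y_1=\{e\}$, the vertices $(v,h)$, $v\in P$, are joined only to $(w,h+1)$, and $X$ is two disjoint 4-cycles. With the two sets $y_1=\emptyset$, $y_2=\{e\}$, every $(v,h)$ is joined to every $(w,h')$, and $X=K_{4,4}$.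

What is this for? Along an edge (1) the label changes by $[y_i]$, whose norm is at most $|y_i|/|E|$. If the $y_i$ are small sets, the labeling varies slowly. Yet it takes every value of $H$ equally often, so if most elements of $H$ have norm bounded below, it is far from every constant. And $X$ may still be an excellent expander, provided the $[y_i]$ mix well in $H$ (in the toy example, two sets do and one does not). We shall see that $H$ sits isometrically inside $H^1(X)$, so that $X$ carries a slowly varying, widely spread map into its *own* first cohomology. A map $V(X)\to H^1(X)$ is the essential part of a 2-cochain on the join $X*X$. In this way $X$ answers, negatively, a question about how the expansion of a complex controls the expansion of its join with itself.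

## 2. Garland weights, coboundary expansion, joins

Let $X$ be a finite pure $d$-dimensional simplicial complex, $X(k)$ its set of $k$-faces, $X(-1)=\{\emptyset\}$. Write $C^k(X)=C^k(X;\mathbb F_2)$, identified with the subsets of $X(k)$, with the coboundary $\delta:C^k\to C^{k+1}$ of the *augmented* complex. Let $Z^k$ be the kernel of $\delta$ on $C^k$, let $B^k=\delta C^{k-1}$, and $\tilde H^k=Z^k/B^k$. So $B^0=\{\emptyset,X(0)\}$ and $B^{-1}=0$.

**Definition (weights and norms).** Let $N(\sigma)$ be the number of $d$-faces containing $\sigma$. For $\sigma\in X(k)$,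
$$w(\sigma)=\frac{N(\sigma)}{\binom{d+1}{k+1}|X(d)|},\qquad \|c\|=\sum_{\sigma\in c}w(\sigma),\qquad \|[c]\|=\min_{b\in B^k(X)}\|c+b\|.$$

Each $d$-face has $\binom{d+1}{k+1}$ faces of dimension $k$, so $\sum_{\sigma\in X(k)}w(\sigma)=1$. All weights are positive, since $X$ is pure.

**Definition (expansion constant).** For $0\le k<d$,
$$\eta_k(X)=\min\left\{\frac{\|\delta c\|}{\|[c]\|}:c\in C^k(X)\setminus B^k(X)\right\}.$$

The set on the right is nonempty: a single $k$-face has nonzero coboundary when $k<d$, so it is not a coboundary. Also $\eta_k(X)>0$ if and only if $\tilde H^k(X)=0$. Put $\eta_{-1}=1$. This is consistent, because $w(\emptyset)=1$ and the nonzero $(-1)$-cochain has as coboundary the set of all vertices, of norm $1$.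

**Example.** For a 4-cycle all vertices and all edges have weight $\frac14$. One vertex has norm $\frac14$ and coboundary of norm $\frac12$. Two adjacent vertices have norm $\frac12$ and coboundary of norm $\frac12$. Two opposite vertices have norm $\frac12$ and coboundary of norm $1$. Larger sets are complements of these. So $\eta_0(C_4)=1$.

One inequality will be used constantly. Let $X$ be pure of dimension $e$ and $\sigma\in X(k)$ with $k<e$. A top face containing $\sigma$ contains $e-k$ faces $\tau\in X(k+1)$ with $\tau\supset\sigma$, so $\sum_{\tau}N(\tau)=(e-k)N(\sigma)$. Since $\binom{e+1}{k+2}=\binom{e+1}{k+1}\frac{e-k}{k+2}$, this gives $\sum_{\tau\supset\sigma}w(\tau)=(k+2)w(\sigma)$. Hence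
$$\|\delta c\|\le(k+2)\|c\|\qquad(c\in C^k). \tag{2}$$

**Joins.** The join $X*Y$ has as faces the disjoint unions $\sigma\sqcup\tau$ with $\sigma$ a face of $X$ and $\tau$ a face of $Y$, each possibly empty. If $\dim X=d$ and $\dim Y=e$, it is pure of dimension $d+e+1$. A face $\sigma\sqcup\tau$ with $\sigma\in X(i)$, $\tau\in Y(j)$ has dimension $i+j+1$, so
$$C^k(X*Y)=\bigoplus_{i+j=k-1}C^i(X)\otimes C^j(Y),\qquad -1\le i\le d,\ -1\le j\le e,$$
where $C^i(X)\otimes C^j(Y)$ is the space of $\mathbb F_2$-valued functions $f$ on $X(i)\times Y(j)$. We write $c_{ij}$ for the components of $c$, and $|f|=\sum_{f(\sigma,\tau)=1}w(\sigma)w(\tau)$. Since $N(\sigma\sqcup\tau)=N(\sigma)N(\tau)$,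
$$\|c\|=\sum_{i+j=k-1}\kappa_{ij}|c_{ij}|,\qquad \kappa_{ij}=\frac{\binom{d+1}{i+1}\binom{e+1}{j+1}}{\binom{d+e+2}{k+1}}\ge\binom{d+e+2}{k+1}^{-1},\qquad\sum_{i+j=k-1}\kappa_{ij}=1. \tag{3}$$
With $\delta_1,\delta_2$ the coboundaries in the two factors (they commute, and $\delta_1^2=\delta_2^2=0$),
$$(\delta c)_{p,q}=\delta_1c_{p-1,q}+\delta_2c_{p,q-1}\qquad(p+q=k), \tag{4}$$
where components outside the allowed range are $0$. Applying (2) for each fixed $\tau$ gives
$$|\delta_1f|\le(i+2)|f|\qquad (f\in C^i(X)\otimes C^j(Y)). \tag{5}$$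

**Example.** If $X$ and $Y$ are graphs ($d=e=1$), a 2-cochain of $X*Y$ has only the components $c_{0,1}$ and $c_{1,0}$, each with $\kappa=\binom21\binom22/\binom43=\frac12$. A 3-cochain has only the component of type $(1,1)$, with $\kappa_{11}=1$.

**Fixing one variable.** Take $f\in C^i(X)\otimes C^j(Y)$ and apply the definition of $\eta_j(Y)$ to $f(\sigma,\cdot)$ for each $\sigma\in X(i)$ separately. This gives the tool behind all the positive results.

> **(F)** Let $-1\le j<e$ and $\eta_j(Y)>0$. For $f\in C^i(X)\otimes C^j(Y)$ there is $g\in C^i(X)\otimes C^{j-1}(Y)$ (with $g=0$ if $j=-1$) such that $|f+\delta_2g|\le\eta_j(Y)^{-1}|\delta_2f|$.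

**The problem.** Write $X^{*2}=X*X$, of dimension $2d+1$. By the Künneth formula, if $\tilde H^k(X)=0$ for $0\le k<d$, then $\tilde H^k(X^{*2})=0$ for $0\le k\le2d$. The paper "Coboundary Expansion, Equivariant Overlap, and Crossing Numbers of Simplicial Complexes" asks whether this can be made quantitative: can one bound $\eta_k(X^{*2})$, $0\le k\le2d$, from below in terms of the $\eta_j(X)$, $0\le j<d$? Precisely, does the following hold?

> For every $d\ge1$, $0\le k\le2d$ and $\varepsilon>0$ there is $\delta=\delta(d,k,\varepsilon)>0$ such that every finite pure $d$-dimensional $X$ with $\eta_j(X)\ge\varepsilon$ for all $0\le j<d$ satisfies $\eta_k(X^{*2})\ge\delta$.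

Equivalently, are there functions $f_{d,k}:(0,\infty)^d\to(0,\infty)$, non-decreasing in each argument, with $\eta_k(X^{*2})\ge f_{d,k}(\eta_0(X),\dots,\eta_{d-1}(X))$ whenever all $\eta_j(X)>0$? Given $f_{d,k}$, take $\delta=f_{d,k}(\varepsilon,\dots,\varepsilon)$. Given $\delta$, let $f_{d,k}(x)$ be the minimum of $1$ and the infimum of $\eta_k(X^{*2})$ over all $X$ with $\eta_j(X)\ge x_j$ for all $j$. This is non-decreasing, and it is at least $\min(1,\delta(d,k,\min_jx_j))>0$.

## 3. What holds in which degree

**Theorem A.** Let $X,Y$ be finite pure complexes, $\dim X=d\ge0$, $\dim Y=e\ge1$, and let $0\le k\le e$. Put $\eta=\min\{1,\eta_j(Y):0\le j\le\min(k,e-1)\}$ and assume $\eta>0$. Then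
$$\eta_k(X*Y)\ \ge\ \frac{\eta^{k+2}}{(k+2)!\binom{d+e+2}{k+2}}.$$

Nothing is assumed on the expansion of $X$. For $Y=X$ this is a bound of the desired kind for all $0\le k\le d$.

**Theorem B.**
1. For every $0<\varepsilon<1$ there are finite connected graphs $X$ with $\eta_0(X)\ge\varepsilon$ and $\eta_2(X^{*2})$ arbitrarily small.
2. For every $d\ge1$ and $0<\varepsilon<\frac{2}{(d+1)!}$ there are finite pure $d$-dimensional $X$ with $\eta_j(X)\ge\varepsilon$ for $0\le j<d$ and $\eta_{2d}(X^{*2})$ arbitrarily small.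

Hence for these $\varepsilon$ no $\delta(d,2d,\varepsilon)>0$ exists, and there is no function $f_{d,2d}$, since $f_{d,2d}(\varepsilon,\dots,\varepsilon)$ would be such a $\delta$. The property asked about is false: it fails at $k=2d$ for every $d\ge1$. For $d=1$ the picture is complete: the bound exists for $k=0,1$, and for $k=2$ it fails for every $\varepsilon<1$.

For the third theorem we need coefficients. Let $A=H^d(X)=C^d(X)/B^d(X)$ with the quotient norm $|\alpha|=\min_{x\in\alpha}\|x\|$. Since $A$ is an $\mathbb F_2$-vector space, $C^s(X;A)$ is the space of functions $\varphi:X(s)\to A$, with $(\delta\varphi)(\tau)=\sum_{\sigma\subset\tau}\varphi(\sigma)$ and no signs. Put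
$$\|\varphi\|=\sum_\sigma w(\sigma)|\varphi(\sigma)|,\qquad\|[\varphi]\|=\min_{\beta\in B^s(X;A)}\|\varphi+\beta\|,\qquad h_s=\min\frac{\|\delta\varphi\|}{\|[\varphi]\|},$$
the last minimum over $\varphi\in C^s(X;A)\setminus B^s(X;A)$, with $h_s=\infty$ if there is no such $\varphi$.

**Example.** For a graph, $d=1$ and $s=0$, $\varphi$ labels the vertices by elements of $H^1(X)$ and $B^0(X;A)$ consists of the constants. So $h_0$ compares the average jump of $\varphi$ along an edge with its average distance to the best constant. For the 4-cycle, $A=\mathbb F_2$ with $|1|=\frac14$. Both norms are $\frac14$ of the usual ones, and $h_0=\eta_0(C_4)=1$.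

**Theorem C.** Let $\eta_j(X)\ge\varepsilon>0$ for $0\le j<d$. For $0\le s\le d-1$ and $k=d+1+s$ there are $c,C>0$ depending only on $d,\varepsilon$ such that
$$c\,\min(1,h_s)\le\eta_k(X^{*2})\le C\,h_s.$$

For $d\ge2$ and $d<k<2d$ these notes do not settle whether a bound exists. By Theorem C, the question in such a degree is equivalent to whether expansion of $X$ over $\mathbb F_2$ forces uniform expansion in dimension $k-d-1$ with coefficients in the normed group $H^d(X)$.

## 4. Degrees up to $\dim Y$: correcting a cochain row by row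

**Degree 0 by hand.** A 0-cochain of $X*Y$ is a pair of vertex sets $S\subset X(0)$, $T\subset Y(0)$. Put $\alpha=w(S)$, $\beta=w(T)$ (total weights). The $(0,0)$-component of the coboundary is the set of pairs $(v,w)$ with exactly one of $v\in S$, $w\in T$, so its size is $t=\alpha+\beta-2\alpha\beta$. If $\alpha+\beta\le1$, then $2\alpha\beta\le\frac12(\alpha+\beta)^2\le\frac12(\alpha+\beta)$, so $\alpha+\beta\le2t$. If $\alpha+\beta>1$, replace $S,T$ by their complements, which adds the coboundary of the empty face and leaves $t$ unchanged. So $\|[c]\|\le2t$, and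
$$\eta_0(X*Y)\ge\frac{\kappa_{00}}2=\frac{(d+1)(e+1)}{(d+e+2)(d+e+1)}$$
with no hypothesis at all. For two graphs this is $\frac13$.

**In degree 1 a hypothesis is needed.** Let $X$ be a disconnected graph and $S$ the vertex set of one component. The cochain with $c_{00}(v,w)=1_S(v)1_S(w)$ and other components $0$ is a cocycle of $X*X$, because $\delta 1_S=0$. It is not a coboundary: the $(0,0)$-component of a coboundary has the form $\alpha(w)+\beta(v)$, and $1_S(v)1_S(w)$ does not. So $\eta_1(X^{*2})=0$.

**Proof of Theorem A.** Order the components of $c\in C^k(X*Y)$ by the first index $p=-1,0,1,\dots,\min(d,k)$. By (4), the coboundary ties the row $p$ only to the row $p-1$. So we make the rows small one after another, by adding coboundaries that touch only the current row and the next one.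

Let $s=\delta c$, $t_p=|s_{p,k-p}|$ and $T=\sum_pt_p$. By (3) in degree $k+1$,
$$T\le\binom{d+e+2}{k+2}\|\delta c\|. \tag{6}$$
Adding coboundaries to $c$ does not change $s$. We arrange successively for $p=-1,0,\dots,\min(d,k)$ that
$$u_p:=|c_{p,k-1-p}|\le(p+2)!\,\eta^{-(p+2)}\,T. \tag{7}$$

**Step 1: the row $p=-1$.** The aim is to start the process. The component $c_{-1,k}$ is a single $k$-cochain on $Y$.

If $k<e$, then (4) gives $\delta_2c_{-1,k}=s_{-1,k+1}$. Take $g\in C^{-1}\otimes C^{k-1}$ from (F) and add $\delta g$ to $c$. This changes $c_{-1,k}$ by $\delta_2g$ and $c_{0,k-1}$ by $\delta_1g$. Afterwards $u_{-1}\le\eta^{-1}t_{-1}\le\eta^{-1}T$.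

If $k=e$, then $c_{-1,e}$ has top degree on $Y$ and $\delta_2$ gives no information. But the next row does. For every vertex $v$ of $X$,
$$s_{0,e}(v,\cdot)=c_{-1,e}+\delta_2c_{0,e-1}(v,\cdot).$$
The weighted average of the norms of the left sides over $v$ is $t_0$, so some $v$ has $|c_{-1,e}+\delta_2g|\le t_0$ with $g=c_{0,e-1}(v,\cdot)\in C^{-1}\otimes C^{e-1}$. Add $\delta g$ to $c$. Then $u_{-1}\le t_0\le T\le\eta^{-1}T$. In both cases (7) holds for $p=-1$.

**Step 2: the rows $p\ge0$.** The aim is to pass from row $p-1$ to row $p$. Put $j=k-1-p$, so $-1\le j\le e-1$ and $j\le k-1$. By (4), $\delta_2c_{p,j}=s_{p,k-p}+\delta_1c_{p-1,k-p}$, so by (5) $|\delta_2c_{p,j}|\le t_p+(p+1)u_{p-1}$. By (F) choose $g\in C^p\otimes C^{j-1}$ and add $\delta g$ to $c$. This changes $c_{p,j}$ by $\delta_2g$ and, if $p<d$, $c_{p+1,j-1}$ by $\delta_1g$. Nothing in earlier rows moves. Now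
$$u_p\le\eta^{-1}\bigl(t_p+(p+1)u_{p-1}\bigr)\le\eta^{-(p+2)}T\bigl(1+(p+1)(p+1)!\bigr)\le(p+2)!\,\eta^{-(p+2)}T,$$
where the second inequality uses (7) for $p-1$ and $\eta\le1$, and the third uses $(p+2)!=(p+1)(p+1)!+(p+1)!$.

**Step 3: conclusion.** It remains to add up the rows. Since $\sum\kappa=1$ and $p\le k$, (7) and (6) give
$$\|[c]\|\le\max_pu_p\le(k+2)!\,\eta^{-(k+2)}\binom{d+e+2}{k+2}\|\delta c\|.\qquad\square$$

## 5. Degrees above $d$: the first row lives in top cohomology

Now let $Y=X$ and $k=d+1+s$ with $0\le s\le d-1$. Since $i+j=k-1=d+s$ and $j\le d$, the components of $c\in C^k(X^{*2})$ are $c_{p,d+s-p}$ with $s\le p\le d$, and the components of a $(k+1)$-cochain have type $(p,k-p)$ with $s+1\le p\le d$. The first row is $c_{s,d}$: a family of *top-degree* cochains indexed by the $s$-faces. Neither start of Section 4 applies. The coboundary $\delta_2c_{s,d}$ vanishes for reasons of dimension, so (F) says nothing. And there is no row $p=s-1$ consisting of one cochain that could be compared with the others by averaging.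 All other rows can be treated as before. So everything depends on the first row, and only through its classes modulo $B^d(X)$. Theorem C makes this exact.

**Proof of Theorem C.** We may assume $\varepsilon\le1$. First we note that $h_s>0$. Let $\varphi\in C^s(X;A)$ with $\delta\varphi=0$. Choosing a basis of $A$ splits $\varphi$ into coordinates, which are cocycles in $Z^s(X)=B^s(X)$ (as $\eta_s(X)>0$), so $\varphi\in B^s(X;A)$. Hence $\|\delta\varphi\|>0$ for each of the finitely many $\varphi\notin B^s(X;A)$.

**Step 1: the lower bound.** The aim is to start the row correction by means of $h_s$. Let $c\in C^k(X^{*2})$, $t_p=|(\delta c)_{p,k-p}|$, $T=\sum_pt_p\le\binom{2d+2}{k+2}\|\delta c\|$. Let $\varphi(\sigma)\in A$ be the class of $c_{s,d}(\sigma,\cdot)$. By (4) the $(s+1,d)$-component of $\delta c$ is $\delta_1c_{s,d}+\delta_2c_{s+1,d-1}$, and its value at an $(s+1)$-face represents the value of $\delta\varphi$ there. So $\|\delta\varphi\|\le t_{s+1}$.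

Choose $\psi\in C^{s-1}(X;A)$ as follows. If $\varphi\in B^s(X;A)$ (always the case if $h_s=\infty$), let $\varphi+\delta\psi=0$. Otherwise let $\|\varphi+\delta\psi\|=\|[\varphi]\|\le t_{s+1}/h_s$. Lift $\psi$ to $g_{s-1,d}\in C^{s-1}\otimes C^d$. Then $c_{s,d}+\delta_1g_{s-1,d}$ has values representing $\varphi+\delta\psi$, and we can choose $g_{s,d-1}\in C^s\otimes C^{d-1}$ so that every value of $c_{s,d}+\delta_1g_{s-1,d}+\delta_2g_{s,d-1}$ is a minimal representative. Add $\delta(g_{s-1,d}+g_{s,d-1})$ to $c$. With $\lambda=1/\min(1,h_s)\ge1$, we now have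
$$u_s:=|c_{s,d}|=\|\varphi+\delta\psi\|\le\lambda\,t_{s+1}\le\lambda T.$$

For $p=s+1,\dots,d$ put $j=d+s-p\le d-1$. As in Step 2 of Section 4, $\delta_2c_{p,j}=(\delta c)_{p,j+1}+\delta_1c_{p-1,j+1}$, and after adding $\delta g$ with $g\in C^p\otimes C^{j-1}$ from (F), which leaves the earlier rows alone,
$$u_p:=|c_{p,j}|\le\varepsilon^{-1}\bigl(t_p+(p+1)u_{p-1}\bigr)\le\frac{d+2}\varepsilon\max(T,u_{p-1}).$$
There are at most $d$ such steps, and $(d+2)/\varepsilon\ge1$, $\lambda\ge1$, so all $u_p\le((d+2)/\varepsilon)^d\lambda T$. Hence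
$$\|[c]\|\le\max_pu_p\le\Bigl(\frac{d+2}\varepsilon\Bigr)^d\binom{2d+2}{k+2}\frac{\|\delta c\|}{\min(1,h_s)},$$
which is the lower bound.

**Step 2: the upper bound.** The aim is to turn a bad $\varphi$ into a bad cochain. If $h_s=\infty$ there is nothing to prove. Otherwise let $\varphi\notin B^s(X;A)$ attain $h_s$, and lift it to $c_{s,d}\in C^s\otimes C^d$. At each $(s+1)$-face, $\delta_1c_{s,d}$ represents the value of $\delta\varphi$. Let $x_{s+1}\in C^{s+1}\otimes C^d$ consist of minimal representatives of these values, so $|x_{s+1}|=\|\delta\varphi\|$. The difference lies in $B^d(X)$ at every face, so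
$$\delta_1c_{s,d}=x_{s+1}+\delta_2c_{s+1,d-1}$$
for some $c_{s+1,d-1}$. Now continue. For $p=s+1,\dots,d-1$ suppose $\delta_1c_{p-1,d+s-p+1}=x_p+\delta_2c_{p,d+s-p}$. Applying $\delta_1$ gives $\delta_2\delta_1c_{p,d+s-p}=\delta_1x_p$. Apply (F) to $f=\delta_1c_{p,d+s-p}$, which has degree $d+s-p\le d-1$ in the second variable: there is $c_{p+1,d+s-p-1}$ such that
$$\delta_1c_{p,d+s-p}=x_{p+1}+\delta_2c_{p+1,d+s-p-1},\qquad|x_{p+1}|\le\varepsilon^{-1}|\delta_1x_p|\le\varepsilon^{-1}(p+2)|x_p|.$$
Let $c=\sum_{p=s}^dc_{p,d+s-p}$. For $s+1\le p\le d$,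
$$(\delta c)_{p,k-p}=\delta_1c_{p-1,d+s-p+1}+\delta_2c_{p,d+s-p}=x_p,$$
and these are all the components of $\delta c$. Since $p+2\le d+1$ in every step, $\|\delta c\|\le\max_p|x_p|\le C''\|\delta\varphi\|$ with $C''=((d+1)/\varepsilon)^d$.

A cochain cohomologous to $c$ has $(s,d)$-component $c_{s,d}+\delta_1g+\delta_2g'$ with $g\in C^{s-1}\otimes C^d$ and $g'\in C^s\otimes C^{d-1}$. Its values represent $\varphi+\delta[g]$, so its size is at least $\|[\varphi]\|$. Hence $\|[c]\|\ge\kappa_{s,d}\|[\varphi]\|>0$, so $c\notin B^k$, and $\eta_k(X^{*2})\le C''\kappa_{s,d}^{-1}h_s$. $\square$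

**Can $\eta_0(X)$ bound $h_0$?** Take $d=1$, $k=2$. A natural attempt goes coordinate by coordinate. Fix an edge in the second copy. Then $c_{0,1}$ becomes a set of vertices of $X$, and $\eta_0(X)$, applied in the first variable, gives $\gamma\in C^{-1}\otimes C^1$ with
$$|c_{0,1}+\delta_1\gamma|\le\eta_0(X)^{-1}|\delta_1c_{0,1}|. \tag{8}$$
If $|\delta_1c_{0,1}|$ were of order $\|\delta c\|$, we would be done. But $\delta c$ only controls $\delta_1c_{0,1}+\delta_2c_{1,0}$: adjacent vertices have nearby *classes*, not nearby cochains. One may first add $\delta_2g$ to $c_{0,1}$, that is, choose better representatives of the classes. The attempt works only if some choice of representatives makes $|\delta_1c_{0,1}|$ small, and at the end of Section 8 we shall see a case where none does.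

So we look for an expander $X$ and a map $\varphi:V(X)\to H^1(X)$ with small jumps that is far from constant. The difficulty is that the target depends on $X$. Building $X$ on $V(G)\times H^1(G)$ removes it, because the target $H=H^1(G)$ can be fixed first.

## 6. Large girth and short random generators

Fix $0<\varepsilon<1$. We choose $G$ and $y_1,\dots,y_m$ for the construction (1). We want three things: most elements of $H$ have norm bounded below; the $y_i$ occupy a proportion of $E$ tending to $0$; and yet translations by the $[y_i]$ mix well in $H$. The last two are compatible because of girth. The characters of $H$ are given by elements of the cycle space, which are long if $G$ has large girth, and a sparse random set meets a long set in an almost fair parity.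

**Parameters.** Put $t=(1-\varepsilon)/2$. Fix $K\ge1$ with $e^{-2K}\le t$, and a prime $p_0\equiv1\pmod4$ with $2\sqrt{p_0}/(p_0+1)\le1-\varepsilon$. Put $D=p_0+1\ge6$. All of these depend only on $\varepsilon$.

**Step 1: the base graph.** We need expansion and large girth at once. By Lubotzky–Phillips–Sarnak (*Ramanujan graphs*, Combinatorica 8 (1988)), for every sufficiently large prime $q\equiv1\pmod4$ with $\left(\frac{p_0}q\right)=-1$ (there are infinitely many) there is a connected bipartite $D$-regular simple graph $G=X^{p_0,q}$ on $n=q(q^2-1)$ vertices. Its adjacency eigenvalues other than $\pm D$ (each simple) are at most $2\sqrt{p_0}$ in absolute value, and its girth is at least $4\log_{p_0}q-\log_{p_0}4$.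

Let $P,Q$ be the sides and $E$ the edge set, so $|E|=Dn/2\ge3n$. Put $L=\lfloor\log_{p_0}n\rfloor$. Since $n<q^3$, the girth is at least $\frac43\log_{p_0}n-\log_{p_0}4\ge L$ for $n$ large. As $G$ is connected, $\dim B=n-1$.

A character of $H$ is a character $y\mapsto(-1)^{\langle z,y\rangle}$ of $\mathbb F_2^E$ that is trivial on $B$, which means $z\in Z:=B^\perp$. Orthogonality to $\delta\{v\}$ says that $z$ has even degree at $v$, so $Z$ is the cycle space. A nonzero $z\in Z$ contains a cycle, hence
$$|z|\ge L\qquad(z\in Z\setminus0).\tag{9}$$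

**Step 2: most classes are far from $0$.** This will make the labeling far from constant. With $M=|E|$ and $\theta=\frac1{10}$,
$$1=\sum_i\binom Mi\theta^i(1-\theta)^{M-i}\ge\theta^{\theta M}(1-\theta)^{(1-\theta)M}\sum_{i\le\theta M}\binom Mi,$$
since $\theta<1-\theta$. So the number of $y\subset E$ with $|y|\le M/10$ is at most $2^{M(0.1\log_210+0.9\log_2(10/9))}\le2^{0.47M}$. The number of $h\in H$ with $|h|\le\frac1{10}$ is at most this, while $|H|=2^{|E|-n+1}\ge2^{2|E|/3}$. For $n$ large, at least half of all $h$ have $|h|>\frac1{10}$, and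
$$\operatorname{avg}_{h\in H}|h|\ge\tfrac1{20}. \tag{10}$$

**Step 3: the generators.** Let $\rho=K/L$, which is at most $\frac14$ for $n$ large, and $m=\lceil4|E|/t^2\rceil$. Let $y_1,\dots,y_m\subset E$ be independent random sets, each containing each edge independently with probability $\rho$. Put $\tau_z=\frac1m\sum_i(-1)^{\langle z,y_i\rangle}$ for $z\in Z$. We claim that for $n$ large, with positive probability all of the following hold:

* (i) $|\tau_z|\le2t=1-\varepsilon$ for all $z\in Z\setminus0$;
* (ii) $\frac1m\sum_i|y_i|/|E|\le4\rho$;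
* (iii) the classes $[y_1],\dots,[y_m]\in H$ are distinct.

*Condition (i).* Each edge of $z$ contributes a factor of mean $1-2\rho\ge\frac12$, so by (9)
$$\mathbb E(-1)^{\langle z,y_i\rangle}=(1-2\rho)^{|z|}\in[0,e^{-2\rho L}]=[0,e^{-2K}]\subset[0,t].$$
By Hoeffding's inequality for $m$ independent variables in $[-1,1]$, $\tau_z$ deviates from its mean by more than $t$ with probability at most $2e^{-mt^2/2}\le2e^{-2|E|}$. There are at most $2^{|E|}$ elements $z$, so (i) fails with probability at most $2(2/e^2)^{|E|}<\frac14$ for $n$ large.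

*Condition (ii).* The expectation of the left side is $\rho$, so by Markov's inequality (ii) fails with probability at most $\frac14$.

*Condition (iii).* For $i\ne j$ the coordinates of $y_i+y_j$ are independent and equal $1$ with probability $\rho'=2\rho(1-\rho)\in[\rho,\frac12]$. A cut is determined by its values on a spanning tree. Condition on the $n-1$ tree coordinates of $y_i+y_j$. For $y_i+y_j$ to be a cut, the other $|E|-n+1$ coordinates must take prescribed values, each with probability at most $1-\rho'$. So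
$$\Pr(y_i+y_j\in B)\le(1-\rho')^{|E|-n+1}\le e^{-\rho(|E|-n)}\le e^{-2Kn/L}.$$
Since $m=O(n)$ and $L\le\log_{p_0}n$, the bound $m^2e^{-2Kn/L}$ for the failure of (iii) tends to $0$. The three failure probabilities add up to less than $1$ for $n$ large. Fix such $y_1,\dots,y_m$.

## 7. The graph $X$ expands

Let $X$ be the graph (1). An edge of $X$ determines $vw$, $h$ (the label of its end over $P$), and then $[y_i]$, hence $i$ by (iii). So $X$ is a simple $Dm$-regular graph with $|E(X)|=|E||H|m$. Every vertex has weight $1/|V(X)|$ and every edge has weight $1/|E(X)|$.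

**Step 1: the spectrum.** The aim is a spectral gap. Since $h+[y_i]=h'$ is the same as $h=h'+[y_i]$, the neighbors of any vertex $(v,h)$, on either side, are the $(w,h+[y_i])$ with $w$ adjacent to $v$ in $G$. For an eigenvector $u$ of $A_G/D$ with eigenvalue $\mu$ and a character $\chi_z([y])=(-1)^{\langle z,y\rangle}$, $z\in Z$,
$$\sum_{w\sim v}\sum_iu(w)\chi_z(h+[y_i])=D\mu\,u(v)\cdot m\tau_z\,\chi_z(h).$$
So $u\otimes\chi_z$ is an eigenvector of $A_X/(Dm)$ with eigenvalue $\mu\tau_z$, and these form a basis as $u$ runs over an eigenbasis and $z$ over $Z$. Here $\tau_0=1$. For $z=0$ and $\mu\ne\pm1$ we have $|\mu|\le2\sqrt{p_0}/(p_0+1)\le1-\varepsilon$. For $z\ne0$ we have $|\mu\tau_z|\le2t=1-\varepsilon$ by (i). So apart from the simple eigenvalues $1$ and $-1$, all eigenvalues are at most $1-\varepsilon$ in absolute value. In particular $X$ is connected.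

In the toy example of Section 1, $Z=\{0,E\}$. With $y_1=\{e\}$ alone, $\tau_E=-1$, and $X$ is disconnected. With $\emptyset$ and $\{e\}$, $\tau_E=0$.

**Step 2: from the gap to $\eta_0$.** For $S\subset V(X)$ and $N=|V(X)|$ let $x=1_S-\frac{|S|}N1$, which is orthogonal to the constant $1$. The number of edges between $S$ and $S^c$ is
$$e(S,S^c)=\langle x,(Dm-A_X)x\rangle\ge\varepsilon Dm\langle x,x\rangle=\varepsilon Dm\,\frac{|S||S^c|}N.$$
Since $|E(X)|=DmN/2$ and one of $|S|,|S^c|$ is at least $N/2$,
$$\|\delta S\|\ge2\varepsilon\frac{|S||S^c|}{N^2}\ge\varepsilon\frac{\min(|S|,|S^c|)}N=\varepsilon\|[S]\|.$$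
So $\eta_0(X)\ge\varepsilon$.

## 8. A 2-cochain on $X*X$ with small coboundary

**Step 1: pullback preserves norms.** The aim is to see $H^1(G)$ isometrically inside $H^1(X)$. For $y\in C^1(G)$ let $\pi^*y\in C^1(X)$ be its preimage, and similarly for $C^0$. Then $\pi^*\delta=\delta\pi^*$. Each edge of $G$ has $|H|m$ preimages, so $\|\pi^*y\|=|y|/|E|$. Claim:
$$\|\pi^*y+\delta f\|\ge|[y]|\qquad\text{for all }y\in C^1(G),\ f\in C^0(X). \tag{11}$$
For $(h_0,i)\in H\times\{1,\dots,m\}$ define $\sigma_{h_0,i}:G\to X$ by $v\mapsto(v,h_0)$ for $v\in P$ and $w\mapsto(w,h_0+[y_i])$ for $w\in Q$. By (1) it carries edges to edges, and $\pi\sigma_{h_0,i}=\mathrm{id}$. (This is where bipartiteness is used.) Hence $\sigma_{h_0,i}^*(\pi^*y+\delta f)=y+\delta(f\circ\sigma_{h_0,i})$ has at least $|[y]||E|$ edges. Each edge of $X$ lies in the image of exactly one $\sigma_{h_0,i}$, since it determines $h_0$ and $i$. Summing over the $|H|m$ pairs, $\pi^*y+\delta f$ has at least $|H|m|E||[y]|=|[y]||E(X)|$ edges, which is (11).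

**Step 2: the cochain.** The aim is to encode the labeling $(v,h)\mapsto\pi^*h\in H^1(X)$ by actual cochains. For $h\in H$ choose a representative $r(h)\in\mathbb F_2^E$. Define $b\in C^0(X)\otimes C^1(X)$ by
$$b((v,h),\cdot)=\pi^*r(h).$$
For an edge $\xi=\{(v,h),(w,h+[y_i])\}$ with $v\in P$, the element $r(h)+r(h+[y_i])+y_i$ has class $0$ in $H$. So it lies in $B$ and equals $\delta f_\xi$ for some $f_\xi\in C^0(G)$. Define $a\in C^1(X)\otimes C^0(X)$ by $a(\xi,\cdot)=\pi^*f_\xi$. Let $c=b+a\in C^2(X^{*2})$.

**Step 3: $\delta c$ is small.** The only component of $\delta c$ is of type $(1,1)$, and $\kappa_{11}=1$. At $\xi$ as above it is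
$$(\delta_1b+\delta_2a)(\xi,\cdot)=\pi^*\bigl(r(h)+r(h+[y_i])+\delta f_\xi\bigr)=\pi^*y_i.$$
Each $i$ occurs for the same number of edges $\xi$. By (ii),
$$\|\delta c\|=\frac1m\sum_i\frac{|y_i|}{|E|}\le4\rho=\frac{4K}L.$$

**Step 4: $[c]$ is large.** The aim is to bound every cochain $c'=c+\delta g$ from below, where $g=(g_{1,-1},g_{0,0},g_{-1,1})$. Put $\gamma=g_{-1,1}\in C^1(X)$. By (4) the $(0,1)$-component of $c'$ at a vertex $u=(v,h)$ is $\pi^*r(h)+\gamma+\delta g_{0,0}(u,\cdot)$, so its norm is at least
$$N_h:=\min_{f\in C^0(X)}\|\pi^*r(h)+\gamma+\delta f\|.$$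
For two labels $h,h'$ the unknown $\gamma$ cancels: by the triangle inequality and (11),
$$N_h+N_{h'}\ge\min_f\|\pi^*(r(h)+r(h'))+\delta f\|\ge|h+h'|.$$
Average over all $h,h'\in H$. For fixed $h'$ the sum $h+h'$ runs over $H$, so (10) gives $2\operatorname{avg}N_h\ge\frac1{20}$. All vertices of $X$ have equal weight and each label occurs equally often, so the $(0,1)$-component of $c'$ has size at least $\frac1{40}$. With $\kappa_{01}=\frac12$ we get $\|c'\|\ge\frac1{80}$. Hence $\|[c]\|\ge\frac1{80}$, and in particular $c\notin B^2(X^{*2})$.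

**Step 5: conclusion.** Combining Steps 3 and 4 with Section 7,
$$\eta_0(X)\ge\varepsilon,\qquad\eta_2(X^{*2})\le\frac{4K/L}{1/80}=\frac{320K}L\longrightarrow0\quad(n\to\infty),$$
since $K$ depends only on $\varepsilon$ while $L=\lfloor\log_{p_0}n\rfloor\to\infty$. This proves Theorem B.1. $\square$

**The toy example again.** Take $G=C_4$, $y_1=\emptyset$, $y_2=\{e\}$, $r(0)=\emptyset$, $r(1)=\{e\}$. Then $r(h)+r(h+[y_i])+y_i=0$ always, so we may take $a=0$ and $c=b$. Here $\|\delta c\|=\frac12(0+\frac14)=\frac18$ and $\|c\|=\frac12\cdot\frac12\cdot\frac14=\frac1{16}$. The argument of Step 4 applies. As $h,h'$ vary, the average of $|h+h'|$ is $\frac18$, so $\operatorname{avg}N_h\ge\frac1{16}$ and $\|[c]\|\ge\frac1{32}$. In fact $N_0+N_1\ge|0+1|=\frac14$ already gives $\operatorname{avg}N_h\ge\frac18$ and $\|[c]\|=\frac1{16}$. The ratio is $2$. Nothing is small yet, because the generators are not short compared with the typical element of $H$.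

**No choice of representatives helps.** Return to the graphs of Section 6 and to the attempt around (8). Step 4 shows $|b+\delta_2g'+\delta_1\gamma|\ge\frac1{40}$ for all $g'\in C^0\otimes C^0$ and $\gamma\in C^{-1}\otimes C^1$. By (8), applied to $b+\delta_2g'$, some $\gamma$ makes this at most $\varepsilon^{-1}|\delta_1(b+\delta_2g')|$. So $|\delta_1(b+\delta_2g')|\ge\varepsilon/40$ for every $g'$. However the representatives of the classes are chosen, their average jump along an edge is at least $\varepsilon/40$, although the average jump of the classes is at most $4K/L$.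

## 9. Suspension, and all $d\ge1$

To pass from graphs to dimension $d$ we suspend. Let $\Sigma Z=Z*\{\mathsf a,\mathsf b\}$, where $\{\mathsf a,\mathsf b\}$ is the complex of two points. For instance, the suspension of two points is a 4-cycle.

**Lemma.** Let $Z$ be pure of dimension $e\ge0$.
1. $\eta_k(\Sigma Z)\ge\frac1{e+2}\min(1,\eta_{k-1}(Z))$ for $0\le k\le e$, provided $\eta_{k-1}(Z)>0$.
2. $\eta_k(\Sigma Z)\le\frac{k+2}{k+1}\,\eta_{k-1}(Z)$ for $1\le k\le e$.

**Proof.** Write $c\in C^k(\Sigma Z)$ as $(c_0,c_a,c_b)\in C^k(Z)\oplus C^{k-1}(Z)^2$, according to faces of $Z$, faces containing $\mathsf a$ and faces containing $\mathsf b$. The two points have weight $\frac12$ each. So (3) and (4) become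
$$\|c\|=\kappa_0\|c_0\|+\frac{\kappa_1}2(\|c_a\|+\|c_b\|),\quad\kappa_0=\frac{e+1-k}{e+2},\quad\kappa_1=\frac{k+1}{e+2},$$
$$\delta c=(\delta c_0,\ c_0+\delta c_a,\ c_0+\delta c_b).$$
In degree $k+1$ the constant corresponding to $\kappa_1$ is $\kappa_1'=\frac{k+2}{e+2}$.

**Part 1.** The aim is to clear the $\mathsf a$-component and then correct the $\mathsf b$-component. Adding $\delta(c_a,0,0)=(\delta c_a,c_a,c_a)$ turns $c$ into $(m,0,f)$ with $m=c_0+\delta c_a$ and $f=c_a+c_b$. Now $\delta c=(\delta m,m,m+\delta f)$, so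
$$R:=\|m\|+\|m+\delta f\|\le\frac2{\kappa_1'}\|\delta c\|,\qquad\|\delta f\|\le R.$$
Choose $g_b$ with $\|f+\delta g_b\|\le\|\delta f\|/\eta_{k-1}(Z)$ and add $\delta(0,0,g_b)=(0,0,\delta g_b)$. (For $k=0$ no $g_b$ is needed, as $\eta_{-1}=1$.) With $\beta=\min(1,\eta_{k-1}(Z))$ and $\kappa_0+\kappa_1=1$,
$$\|[c]\|\le\kappa_0\|m\|+\frac{\kappa_1}2\|f+\delta g_b\|\le\beta^{-1}\Bigl(\kappa_0+\frac{\kappa_1}2\Bigr)R\le\beta^{-1}\frac2{\kappa_1'}\|\delta c\|=\beta^{-1}\frac{2(e+2)}{k+2}\|\delta c\|\le\beta^{-1}(e+2)\|\delta c\|.$$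

**Part 2.** The aim is to transport a bad cochain of $Z$. Let $f\in C^{k-1}(Z)\setminus B^{k-1}(Z)$ attain $\eta_{k-1}(Z)$ and let $c=(0,0,f)$. Then $\delta c=(0,0,\delta f)$ and $\|\delta c\|=\frac{\kappa_1'}2\|\delta f\|$. For any $g=(g_0,g_a,g_b)$,
$$\|c+\delta g\|\ge\frac{\kappa_1}2\bigl(\|g_0+\delta g_a\|+\|f+g_0+\delta g_b\|\bigr)\ge\frac{\kappa_1}2\|f+\delta(g_a+g_b)\|\ge\frac{\kappa_1}2\|[f]\|>0.$$
So $c\notin B^k(\Sigma Z)$, and $\|\delta c\|/\|[c]\|\le\frac{\kappa_1'}{\kappa_1}\eta_{k-1}(Z)=\frac{k+2}{k+1}\eta_{k-1}(Z)$. $\square$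

**Proof of Theorem B.2.** Let $X_1$ be a graph from Sections 6–8 with $\eta_0(X_1)\ge\varepsilon_1$, where $0<\varepsilon_1<1$, and let $X_{d+1}=\Sigma X_d$, so $\dim X_d=d$.

**Step 1: the $X_d$ stay expanding.** We claim
$$\min_{j<d}\eta_j(X_d)\ge\frac{2\varepsilon_1}{(d+1)!}.$$
For $d=1$ this is the choice of $X_1$. For the induction step, part 1 of the Lemma with $e=d$ gives $\eta_k(X_{d+1})\ge\frac1{d+2}\min(1,\eta_{k-1}(X_d))$ for $0\le k\le d$. For $k\ge1$ this is at least $\frac1{d+2}\cdot\frac{2\varepsilon_1}{(d+1)!}=\frac{2\varepsilon_1}{(d+2)!}$, since $\frac{2\varepsilon_1}{(d+1)!}<1$. For $k=0$ it is $\frac1{d+2}\ge\frac{2\varepsilon_1}{(d+2)!}$.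

**Step 2: the joins stay bad in degree $2d$.** Joins are associative and commutative up to isomorphism, so $X_{d+1}*X_{d+1}\cong\Sigma\Sigma(X_d*X_d)$, and $\dim X_d^{*2}=2d+1$. Apply part 2 of the Lemma first with $Z=\Sigma X_d^{*2}$, of dimension $2d+2$, and $k=2d+2$, then with $Z=X_d^{*2}$ and $k=2d+1$:
$$\eta_{2d+2}(X_{d+1}^{*2})\le\frac{2d+4}{2d+3}\cdot\frac{2d+3}{2d+2}\,\eta_{2d}(X_d^{*2})=\frac{d+2}{d+1}\,\eta_{2d}(X_d^{*2}).$$
The product of the factors telescopes, and $\eta_{2d}(X_d^{*2})\le\frac{d+1}2\,\eta_2(X_1^{*2})$.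

**Step 3: the choice of $\varepsilon_1$.** Given $0<\varepsilon<\frac2{(d+1)!}$, take $\varepsilon_1=\varepsilon(d+1)!/2<1$. By Step 1, $\eta_j(X_d)\ge\varepsilon$ for all $0\le j<d$. By Theorem B.1, with $\varepsilon_1$ fixed, $\eta_2(X_1^{*2})$ can be made arbitrarily small, and by Step 2 so can $\eta_{2d}(X_d^{*2})$. $\square$
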